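\title{Minimally rigid 3-connected graphs are not quadratically solvable}

\begin{abstract}
A rigid graph is quadratically solvable if the coordinates of a generic realization in the plane can be computed from the squared edge lengths by field operations and square roots. We prove the conjecture that no 3-connected minimally rigid graph is quadratically solvable; in fact the Galois group of the realization problem is not nilpotent. The proof degenerates the framework to a collinear one, where the problem becomes a finite map given by $n-2$ quadratic forms in $n-2$ variables. A nilpotent Galois group forces this map to be invariant under a linear reflection, and 3-connectivity excludes reflections. We also show that a 3-connected rigid graph is quadratically solvable exactly when it is redundantly rigid, and we describe all quadratically solvable minimally rigid graphs by a gluing operation that starts from the triangle.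
\end{abstract}

\section{Introduction}\label{sec:intro}

Place the vertices of a graph in the plane and record the squared lengths of its edges. If the graph is rigid, these numbers determine a generic placement up to congruence and finitely many choices, so the coordinates are algebraic functions of the squared lengths. We ask when square roots suffice to express them. The Galois conjugates of a real placement are in general complex placements with the same squared lengths, so we work over $\mathbb{C}$ from the start.

\subsection*{Definitions}
Throughout, $G=(V,E)$ is a finite simple graph with $n=|V|\ge 2$ vertices. A \emph{framework} $(G,p)$ is a map $p\colon V\to\mathbb{C}^2$, written $p(v)=(x(v),y(v))$. For vertices $u,v$ put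
\[
d_{uv}(p)=(x(u)-x(v))^2+(y(u)-y(v))^2 ,
\]
and let $d_G(p)=(d_{uv}(p))_{uv\in E}\in\mathbb{C}^E$. Two frameworks $p,p'$ are \emph{equivalent} if $d_G(p)=d_G(p')$. To remove translations and rotations we fix two vertices $v_1,v_2$ and call $p$ \emph{pinned} (at $v_1,v_2$) if $p(v_1)=(0,0)$ and $x(v_2)=0$. A pinned framework is \emph{generic} if its remaining $2n-3$ coordinates are algebraically independent over $\mathbb{Q}$, and \emph{rigid} if only finitely many pinned frameworks are equivalent to it. The graph $G$ is \emph{rigid} if its generic pinned frameworks are rigid; a rigid graph is \emph{isostatic} (minimally rigid) if $G-e$ is not rigid for every edge $e$, and \emph{redundantly rigid} if $G-e$ is rigid for every edge $e$. An isostatic graph has $2n-3$ edges (Lemma~\ref{lem:rank}), as many equations as unknowns. The graph $G$ is \emph{3-connected} if $n\ge4$ and $G$ stays connected after deleting any set of at most two vertices.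

A rigid graph $G$ is \emph{quadratically solvable} if, for a generic pinned framework $p$, all coordinates of $p$ lie in a field $K_m$ at the top of a tower
\[
\mathbb{Q}(d_G(p))=K_0\subset K_1\subset\dots\subset K_m,\qquad [K_{i+1}:K_i]=2 .
\]
Lemma~\ref{lem:qsgroup} shows that neither the choice of $p$ nor the choice of $v_1,v_2$ matters.

\subsection*{The simplest cases}
Suppose that the positions of two vertices $u,u'$ are known, with $d_{uu'}\ne0$, and that $w$ is joined to both. Let $r=p(u')-p(u)=(r_1,r_2)$ and $r^\perp=(-r_2,r_1)$. For the standard bilinear product, $r\cdot r=r^\perp\cdot r^\perp=d_{uu'}$ and $r\cdot r^\perp=0$, so $r,r^\perp$ is a basis of $\mathbb{C}^2$. Write $X=p(w)-p(u)=\lambda r+\mu r^\perp$. The equations $X\cdot X=d_{uw}$ and $(X-r)\cdot(X-r)=d_{u'w}$ give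
\begin{equation}\label{eq:circles}
\lambda=\frac{d_{uw}+d_{uu'}-d_{u'w}}{2d_{uu'}},\qquad \mu^2=\frac{d_{uw}}{d_{uu'}}-\lambda^2 .
\end{equation}
Intersecting two circles costs one square root. Hence $K_3$ is quadratically solvable: $y(v_2)^2=d_{v_1v_2}$, and \eqref{eq:circles} locates the third vertex. More generally, let $G$ be the union of two graphs $G_1,G_2$ with exactly two common vertices $a,b$, where $G_1$ is rigid. Solving $G_1$ produces the number $d_{ab}$, and it remains to solve $G_2$ with the edge $ab$ added. A separating pair of vertices thus splits the problem into two smaller ones.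

A 3-connected graph has no separating pair, and one expects that its equations cannot be solved one quadratic at a time. Some minimality is needed for this to be true: in $K_4$ all distances are given, and \eqref{eq:circles} locates every vertex from $v_1,v_2$. This leads to the conjecture posed in \cite{QS}:
\begin{quote}
\emph{If $G$ is isostatic and 3-connected, then $G$ is not quadratically solvable.}
\end{quote}
A 3-connected graph has minimum degree at least $3$, so $3n\le 2(2n-3)$ and the first cases have $n=6$; the graph $K_{3,3}$ and the triangular prism are examples (see the lines after Proposition~\ref{prop:laman}).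

\subsection*{Results}
The conjecture is true, in a slightly stronger form.

\begin{theorem}\label{thm:main}
Let $G$ be isostatic and 3-connected, and let $(G,p)$ be a generic pinned framework. Then the Galois group of the normal closure of $\mathbb{Q}(p)$ over $\mathbb{Q}(d_G(p))$ is not nilpotent. In particular it is not a 2-group, and $G$ is not quadratically solvable.
\end{theorem}

The same method decides all 3-connected rigid graphs, and the splitting described above decides all isostatic graphs.

\begin{theorem}\label{thm:redundant}
A 3-connected rigid graph is quadratically solvable if and only if it is redundantly rigid.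
\end{theorem}

\begin{theorem}\label{thm:isostatic}
Let $\mathcal{T}$ be the smallest isomorphism-closed class of graphs that contains $K_3$ and is closed under the following operation: given $G_1,G_2^+\in\mathcal{T}$, distinct vertices $a,b$ of $G_1$ and an edge $a'b'$ of $G_2^+$, glue $G_1$ and $G_2^+-a'b'$ along $a=a'$, $b=b'$. An isostatic graph with at least 3 vertices is quadratically solvable if and only if it is in $\mathcal{T}$.
\end{theorem}

For $G_2^+=K_3$ the operation adds a vertex joined to $a$ and $b$, which is the step solved by \eqref{eq:circles}.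

\subsection*{Outline}
The distance map of a general graph has no visible symmetry, and its Galois group is hard to reach directly. We replace it by a homogeneous model. Near a collinear framework the distance equations reduce to $n-2$ quadratic forms in $n-2$ variables (Section~\ref{sec:line}). For a suitable collinear framework these forms have no common zero (Section~\ref{sec:heights}), and the Galois group of the resulting finite quadratic map $Q$ is a quotient of a subgroup of the original one (Section~\ref{sec:degeneration}). Homogeneity forces all deck transformations of $Q$ to be linear, and a nilpotent Galois group forces one of them to be a reflection (Section~\ref{sec:reflection}). A rank count shows that a 3-connected graph admits no reflection (Section~\ref{sec:3conn}), which proves Theorem~\ref{thm:main}. Theorems~\ref{thm:redundant} and \ref{thm:isostatic} are proved in Sections~\ref{sec:redundant} and \ref{sec:gluing}.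

\section{Background}\label{sec:background}

\subsection{The rigidity matroid}
Fix an orientation of each edge. For $\varphi\in\mathbb{C}^V$ and vertices $u,v$ put $\varphi_{uv}=\varphi(u)-\varphi(v)$, and $\varphi_e=\varphi_{uv}$ if the edge $e$ is oriented from $u$ to $v$. An \emph{infinitesimal motion} of a framework $p=(x,y)$ is a pair $(a,b)\in\mathbb{C}^V\times\mathbb{C}^V$ with $x_ea_e+y_eb_e=0$ for all $e\in E$. The matrix of this linear system, with one row for each edge, is the \emph{rigidity matrix}; it is half the differential of $d_G$ at $p$. The pairs $(a_0-cy,\ b_0+cx)$ with $a_0,b_0,c\in\mathbb{C}$ are the \emph{trivial} motions; they form a 3-dimensional space unless $p$ is constant.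

Let $K(X)$ denote the edge set of the complete graph on $X$. For $F\subset K(V)$ let $r(F)$ be the rank of the rows indexed by $F$ at a framework whose $2n$ coordinates are algebraically independent over $\mathbb{Q}$; this is the maximum of that rank over all frameworks. The function $r$ is the rank function of the \emph{generic 2-dimensional rigidity matroid}. The set $F$ is \emph{independent} if $r(F)=|F|$, and $\operatorname{span}(F)$ is the set of pairs $uv$ whose row is a linear combination of the rows of $F$. The number $r(F)$ depends only on the graph formed by $F$, since the rows of $F$ vanish in the columns of other vertices. The trivial motions give $r(K(X))\le 2|X|-3$ for $|X|\ge2$. A \emph{2-tree} is a graph built from $K_2$ by repeatedly joining a new vertex to two adjacent vertices. Its $2|X|-3$ edges are independent, because the two new rows are independent in the two new columns, where all earlier rows vanish. So $r(K(X))=2|X|-3$.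

Two frameworks are \emph{congruent} if $p'=Ap+c$ with $A$ a complex orthogonal matrix and $c\in\mathbb{C}^2$. Then $d_{uv}(p')=d_{uv}(p)$ for all $u,v$, and the rigidity matrices have equal rank, since $A$ carries infinitesimal motions to infinitesimal motions. If $d_{ab}(p)\ne0$, let $(\alpha,\beta)=p(b)-p(a)$, choose $s$ with $s^2=d_{ab}(p)$, and put
\begin{equation}\label{eq:pin}
\hat p(v)=\frac1s\begin{pmatrix}\beta&-\alpha\\ \alpha&\beta\end{pmatrix}\bigl(p(v)-p(a)\bigr).
\end{equation}
The matrix with its factor $1/s$ is orthogonal of determinant $1$, and $\hat p(a)=(0,0)$, $\hat p(b)=(0,s)$. So $\hat p$ is congruent to $p$ and pinned at $(a,b)$.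

Let $P\cong\mathbb{C}^{2n-3}$ be the space of frameworks pinned at $(v_1,v_2)$, and let $f_G\colon P\to\mathbb{C}^E$ be the map $p\mapsto d_G(p)$. We use the Jacobian criterion: the transcendence degree of the field generated by finitely many polynomials, over $\mathbb{C}$ or, for rational coefficients, over $\mathbb{Q}$, is the maximal rank of their Jacobian matrix.

\begin{lemma}\label{lem:rank}
The graph $G$ is rigid if and only if $r(E)=2n-3$. In this case, for generic pinned $p$, the field $\mathbb{Q}(d_G(p))$ has transcendence degree $2n-3$ and $\mathbb{Q}(p)$ is a finite extension of it. The graph $G$ is isostatic if and only if $|E|=2n-3$ and $E$ is independent.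
\end{lemma}

\begin{proof}
The rigidity matrix has rank $r(E)$ at some framework with $d_{v_1v_2}\neq0$, hence by \eqref{eq:pin} at some pinned framework, hence at every generic pinned $p$. A trivial motion tangent to $P$ at such $p$ has $a_0=b_0=0$ and $cy(v_2)=0$, so it is zero. Thus the tangent space of $P$ is a complement of the space of trivial motions, and $df_G$ has rank $r(E)$ at $p$; this is its maximal rank on $P$.

If $r(E)<2n-3$, the closure of $f_G(P)$ has dimension less than $\dim P$, so every nonempty fiber of $f_G$ has positive dimension and $G$ is not rigid. If $r(E)=2n-3$, choose an independent set $E'\subset E$ with $2n-3$ edges. The functions $d_e$, $e\in E'$, are algebraically independent, so each coordinate function $\gamma$ on $P$ satisfies an identity $\sum_j c_j(d_{E'})\gamma^j=0$ with $c_j$ polynomials over $\mathbb{Q}$, not all zero. The numbers $d_e(p)$, $e\in E'$, are algebraically independent, so the $c_j(d_{E'}(p))$ are not all zero. Hence $\gamma(p)$ is algebraic over $\mathbb{Q}(d_G(p))$, and $\gamma$ takes finitely many values on the frameworks equivalent to $p$. The last statement holds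 because a minimal set of rank $2n-3$ is an independent set with $2n-3$ elements.
\end{proof}

A \emph{0-extension} of a graph adds a vertex $v$ joined to two distinct vertices $a,b$. A \emph{1-extension} deletes an edge $ab$ and adds a vertex $v$ joined to $a$, $b$ and a third vertex $c$.

\begin{proposition}[Pollaczek-Geiringer, Laman, Henneberg]\label{prop:laman}
A graph is isostatic if and only if it has $2n-3$ edges and any $k\ge2$ vertices span at most $2k-3$ edges. Every isostatic graph arises from $K_2$ by a sequence of 0-extensions and 1-extensions in which all intermediate graphs are isostatic.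
\end{proposition}

That the counts imply isostaticity is used only for examples: in $K_{3,3}$ any $2,3,4,5,6$ vertices span at most $1,2,4,6,9$ edges, and in the prism at most $1,3,4,6,9$, so both graphs are isostatic.

An isostatic graph with $n\ge3$ is 2-connected. Indeed, otherwise $V=V_1\cup V_2$ with $|V_1\cap V_2|=1$, $|V_i|\ge2$, and every edge inside $V_1$ or $V_2$; then $|E|\le 2(n+1)-6<2n-3$. It also stays connected after deleting an edge: if $uv$ were a bridge, one side, say that of $u$, would contain a second vertex, and $u$ would be a cut vertex.

\subsection{Square roots and Galois groups}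
All fields have characteristic $0$, and composita are taken in a fixed algebraically closed field. For a finite extension $F/k$ let $\Gamma(F/k)$ be the Galois group of its normal closure. A \emph{subquotient} of a group is a quotient of a subgroup; subquotients of nilpotent groups are nilpotent, subquotients of 2-groups are 2-groups, and 2-groups are nilpotent. A \emph{2-tower} over $k$ is a field obtained from $k$ by finitely many successive extensions of degree at most $2$. Trivial steps can be dropped, so $G$ is quadratically solvable if and only if $\mathbb{Q}(p)$ lies in a 2-tower over $\mathbb{Q}(d_G(p))$. If $T$ is a 2-tower over $k$ and $k\subset k'$, then $Tk'$ is a 2-tower over $k'$. Consequently, if $F$ lies in a 2-tower over $k_1$ and $k_1$ lies in a 2-tower over $k$, then $F$ lies in a 2-tower over $k$.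

\begin{lemma}\label{lem:galois}
Let $F/k$ be a finite extension and $k'/k$ any extension.
\begin{enumerate}
\item[(a)] If $k\subset F'\subset F$, then $\Gamma(F'/k)$ is a quotient of $\Gamma(F/k)$.
\item[(b)] $\Gamma(Fk'/k')$ is a subquotient of $\Gamma(F/k)$.
\item[(c)] If $k'/k$ is purely transcendental, then $\Gamma(Fk'/k')\cong\Gamma(F/k)$.
\item[(d)] $F$ lies in a 2-tower over $k$ if and only if $\Gamma(F/k)$ is a 2-group.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $N$ be the normal closure of $F/k$. (a) The normal closure of $F'/k$ lies in $N$. (b) The extension $Nk'/k'$ is Galois, restriction gives $\operatorname{Gal}(Nk'/k')\cong\operatorname{Gal}(N/N\cap k')\subset\Gamma(F/k)$, and $Fk'\subset Nk'$; apply (a). (c) Here $k$ is algebraically closed in $k'$, so $N\cap k'=k$. Let $F=k(\theta)$ with minimal polynomial $m$ over $k$. The coefficients of a monic factor of $m$ over $k'$ are polynomials in roots of $m$, so they lie in $N\cap k'=k$. Hence $m$ is irreducible over $k'$, its splitting field $Nk'$ is the normal closure of $Fk'/k'$, and $\operatorname{Gal}(Nk'/k')\cong\operatorname{Gal}(N/k)$. (d) Let $F\subset T$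 with $T$ a 2-tower. The conjugates of $T$ over $k$ are 2-towers, so their compositum, the normal closure of $T/k$, is a 2-tower and has 2-power degree; apply (a). Conversely, a 2-group has a chain of subgroups from the whole group to the trivial group with successive index $2$, and the fixed fields exhibit $N$ as a 2-tower.
\end{proof}

For a dominant, generically finite morphism $g\colon X\to Y$ of irreducible complex varieties write $\Gamma(g)=\Gamma(\mathbb{C}(X)/\mathbb{C}(Y))$.

\begin{lemma}\label{lem:qsgroup}
Let $G$ be rigid and $p$ a generic framework pinned at $(v_1,v_2)$.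
\begin{enumerate}
\item[(a)] $G$ is quadratically solvable if and only if $\Gamma(\mathbb{Q}(p)/\mathbb{Q}(d_G(p)))$ is a 2-group. This group does not depend on $p$.
\item[(b)] Quadratic solvability does not depend on the pair $(v_1,v_2)$.
\item[(c)] If $G$ is isostatic, $\Gamma(f_G)$ is a subquotient of $\Gamma(\mathbb{Q}(p)/\mathbb{Q}(d_G(p)))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathbb{Q}(P)$ be the field of rational functions on $P$ with rational coefficients and $k\subset\mathbb{Q}(P)$ the subfield generated by the functions $d_e$, $e\in E$. Evaluation at $p$ is an isomorphism from $\mathbb{Q}(P)/k$ to $\mathbb{Q}(p)/\mathbb{Q}(d_G(p))$. With Lemma~\ref{lem:galois}(d) this gives (a). If $G$ is isostatic, the $d_e$ are algebraically independent over $\mathbb{C}$, so $f_G$ is dominant and $k'=\mathbb{C}(d_e:e\in E)$ is the function field of the target. Since $\mathbb{Q}(P)k'=\mathbb{C}(P)$, Lemma~\ref{lem:galois}(b) gives (c).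

For (b) let $a\ne b$ be vertices. As $d_{ab}$ is a nonzero polynomial on $P$, we have $d_{ab}(p)\neq0$; let $\hat p$ be as in \eqref{eq:pin}. It has $d_G(\hat p)=d_G(p)$, and it is generic because its $2n-3$ free coordinates generate a field that contains $\mathbb{Q}(d_G(p))$, of transcendence degree $2n-3$. We have $\mathbb{Q}(\hat p)\subset\mathbb{Q}(p)(s)$ with $s^2\in\mathbb{Q}(p)$. Apply \eqref{eq:pin} to $\hat p$ and $(v_1,v_2)$, with $s'^2=d_{v_1v_2}(\hat p)$. The result is $Ap$ with $A$ orthogonal of determinant $1$ and $A(0,y(v_2))=(0,s')=\pm(0,y(v_2))$, so $A=\pm1$ and $\mathbb{Q}(p)\subset\mathbb{Q}(\hat p)(s')$. Thus $p$ lies in a 2-tower over $\mathbb{Q}(d_G(p))$ if and only if $\hat p$ does.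
\end{proof}

\subsection{Monodromy}
Let $g\colon X\to Y$ be dominant and generically finite as above. There is a nonempty smooth Zariski open set $U\subset Y$ over which $g$ is finite and \'etale; then $g^{-1}(U)\to U$ is a finite covering in the classical topology. When $X$ and $Y$ are affine spaces, \'etale means that the differential $Dg$ is invertible at every point of $g^{-1}(U)$. Lifting loops based at $c\in U$ gives an action of $\pi_1(U,c)$ on $g^{-1}(c)$, and the \emph{monodromy group} is the image of $\pi_1(U,c)$ in the symmetric group of $g^{-1}(c)$.

\begin{proposition}[Harris \cite{Harris}]\label{prop:harris}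
For every such $U$ the monodromy group is isomorphic to $\Gamma(g)$.
\end{proposition}

We also need the following standard facts.

\begin{proposition}\label{prop:topology}
Let $N$ be a connected complex manifold and $A\subset N$ a proper closed analytic subset. Then $N\setminus A$ is connected and $\pi_1(N\setminus A)\to\pi_1(N)$ is surjective. If $A$ has complex codimension at least $2$, this map is an isomorphism, and every holomorphic function on $N\setminus A$ extends holomorphically to $N$ (Hartogs).
\end{proposition}

\section{Frameworks near a line}\label{sec:line}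

\subsection{Cuts and cycles}
Let $G$ be connected, $\delta\varphi=(\varphi_e)_{e\in E}$ for $\varphi\in\mathbb{C}^V$, and
\[
L(G)=\delta(\mathbb{C}^V)\subset\mathbb{C}^E,\qquad Z(G)=\Bigl\{z\in\mathbb{C}^E:\ \sum_e z_e\varphi_e=0\ \text{ for all }\varphi\in\mathbb{C}^V\Bigr\}.
\]
The kernel of $\delta$ is spanned by the constant function $\mathbf{1}$, so $\dim L(G)=n-1$ and $\dim Z(G)=|E|-n+1$. For the standard bilinear pairing $Z(G)=L(G)^\perp$, hence $L(G)=Z(G)^\perp$. A cycle with a direction of traversal gives an element of $Z(G)$, with entry $\pm1$ on each of its edges according to orientation. For a subgraph $G'$, extension by zero embeds $Z(G')$ in $Z(G)$. If $G-e$ is connected, then $e$ lies on a cycle $z^0$, and $Z(G)=Z(G-e)\oplus\mathbb{C}z^0$ by the dimension formula.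

\subsection{The quadratic forms}
Let $h\colon V\to\mathbb{C}$ be injective; we call its values \emph{heights} and consider the collinear framework $v\mapsto(0,h(v))$. Moving vertices along the line changes distances to first order, and moving them sideways changes distances only to second order. The two effects balance for $p=(\varepsilon\eta,\ h+\varepsilon^2\xi)$ with $\eta,\xi\in\mathbb{C}^V$:
\begin{equation}\label{eq:expand}
d_e(p)=h_e^2+\varepsilon^2\bigl(\eta_e^2+2h_e\xi_e+\varepsilon^2\xi_e^2\bigr).
\end{equation}
In the limit $\varepsilon\to0$ the realization problem becomes the system $\eta_e^2+2h_e\xi_e=c_e$, $e\in E$, which is linear in $\xi$. It is solvable for $\xi$ if and only if the vector $((c_e-\eta_e^2)/h_e)_e$ lies in $L(G)=Z(G)^\perp$, that is, if and only if $Q_z(\eta)=\sum_e z_ec_e/h_e$ for all $z\in Z(G)$, where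
\begin{equation}\label{eq:Qz}
Q_z(\eta)=\sum_e z_e\frac{\eta_e^2}{h_e},\qquad B_z(\eta,\vartheta)=\sum_e z_e\frac{\eta_e\vartheta_e}{h_e}.
\end{equation}
Here $B_z$ is the symmetric bilinear form with $B_z(\eta,\eta)=Q_z(\eta)$. From $L(G)=Z(G)^\perp$ we get the rule that translates statements about these forms into statements about the graph:
\begin{equation}\label{eq:duality}
B_z(\eta,\vartheta)=0\ \text{ for all }z\in Z(G)\iff (\eta_e\vartheta_e/h_e)_e\in L(G).
\end{equation}
For $\vartheta=\alpha h+\beta$ the vector on the right is $\alpha\,\delta\eta$, so $\langle\mathbf{1},h\rangle$ lies in the kernel of every $B_z$, and $Q_z$ descends to $\mathbb{C}^V/\langle\mathbf{1},h\rangle$. These two directions are the sideways translation and the infinitesimal rotation of the line. Pinning removes them: since $h(v_1)\ne h(v_2)$, every $\eta$ agrees at $v_1,v_2$ with exactly one function $\alpha h+\beta$, so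
\begin{equation}\label{eq:H}
\mathbb{C}^V=H\oplus\mathbb{C}\mathbf{1}\oplus\mathbb{C}h,\qquad H=\{\eta\in\mathbb{C}^V:\eta(v_1)=\eta(v_2)=0\}.
\end{equation}
We regard the $Q_z$ as quadratic forms on $H\cong\mathbb{C}^{n-2}$ and collect them in the map
\[
Q_G\colon H\to Z(G)^*,\qquad Q_G(\eta)(z)=Q_z(\eta).
\]
For isostatic $G$ we have $\dim Z(G)=n-2=\dim H$.

\subsection{Two graphs on four vertices}
Let $z$ be a triangle $u\to v\to w\to u$. With $a=\eta_{uv}$, $b=\eta_{vw}$, $A=h_{uv}$, $B=h_{vw}$ we have $\eta_{wu}=-(a+b)$, $h_{wu}=-(A+B)$, and
\begin{equation}\label{eq:triangle}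
Q_z(\eta)=\frac{a^2}{A}+\frac{b^2}{B}-\frac{(a+b)^2}{A+B}=\frac{(aB-bA)^2}{AB(A+B)}=\frac{(\eta_{uv}h_{vw}-\eta_{vw}h_{uv})^2}{h_{uv}h_{vw}h_{uw}} .
\end{equation}

\begin{example}\label{ex:K4e}
Let $G=K_4-e$ have vertices $1,2,3,4$ and all edges except $34$, pinned at $(1,2)$. The triangles $123$ and $124$ span $Z(G)$. On $H$ we have $\eta_{12}=0$, $\eta_{23}=-\eta(3)$, $\eta_{24}=-\eta(4)$, so \eqref{eq:triangle} gives
\[
Q_G(\eta)=\Bigl(\frac{h_{12}}{h_{23}h_{13}}\,\eta(3)^2,\ \frac{h_{12}}{h_{24}h_{14}}\,\eta(4)^2\Bigr).
\]
Every step of the proof can be seen here. The two forms have no common zero except $0$. A general fiber of $f_G$ has eight points, given by the signs of $y(2)$, $x(3)$, $x(4)$, while a general fiber of $Q_G$ has four: with $h(1)=0$, the map $Q_G$ records the realizations near $(0,h)$ and loses those near $(0,-h)$. The extension $\mathbb{C}(\eta(3),\eta(4))/\mathbb{C}(\eta(3)^2,\eta(4)^2)$ is Galois with group $(\mathbb{Z}/2)^2$, which acts linearly on $H$. It contains the map $\eta(3)\mapsto-\eta(3)$, $\eta(4)\mapsto\eta(4)$, which fixes a hyperplane of $H$ and corresponds to flipping the vertex $3$,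 of degree two, in the line through $1$ and $2$.
\end{example}

\begin{example}\label{ex:K4}
For $G=K_4$ there is also the triangle $134$. With $\eta_{13}=-\eta(3)$ and $\eta_{34}=\eta(3)-\eta(4)$, formula \eqref{eq:triangle} gives a nonzero multiple of $(h_{14}\eta(3)-h_{13}\eta(4))^2$, which contains the term $\eta(3)\eta(4)$. So the $Q_z$ are all quadratic forms on $H\cong\mathbb{C}^2$. Now $\mathbb{C}(H)$ has degree $2$ over the field that they generate, the nontrivial automorphism is $-1$, and it fixes only the origin.
\end{example}

\subsection{Finiteness}
Let $\mathcal{R}$ be a linear space of quadratic forms on a finite-dimensional complex vector space $H$. Let $\mathbb{C}[\mathcal{R}]\subset\mathbb{C}[H]$ and $\mathbb{C}(\mathcal{R})\subset\mathbb{C}(H)$ be the algebra and the field generated by $\mathcal{R}$, and $R\colon H\to\mathcal{R}^*$ the evaluation map $R(\eta)(r)=r(\eta)$.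

\begin{lemma}\label{lem:finite}
Suppose that the forms in $\mathcal{R}$ have no common zero except $0$. Then $\mathbb{C}[H]$ is a finite $\mathbb{C}[\mathcal{R}]$-module, $\mathbb{C}(H)/\mathbb{C}(\mathcal{R})$ is a finite extension, and there are $c_1,c_2>0$ with
\begin{equation}\label{eq:growth}
c_1|\eta|^2\le|R(\eta)|\le c_2|\eta|^2\qquad(\eta\in H).
\end{equation}
\end{lemma}

\begin{proof}
By the Nullstellensatz there is $m$ such that every homogeneous polynomial of degree at least $m$ has the form $\sum r_i\varphi_i$ with $r_i\in\mathcal{R}$ and $\varphi_i$ homogeneous of degree two less. By induction on the degree, the monomials of degree less than $m$ generate $\mathbb{C}[H]$ as a $\mathbb{C}[\mathcal{R}]$-module. The field $\mathbb{C}(H)$ is generated by finitely many integral elements. For \eqref{eq:growth} take the minimum and maximum of $|R|$ on the unit sphere.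
\end{proof}

\section{Good heights}\label{sec:heights}

We need heights for which Lemma~\ref{lem:finite} applies to the forms $Q_z$. Let $G$ be connected and $h$ injective. A \emph{solution} for $(G,h)$ is a pair $\eta,\zeta\in\mathbb{C}^V$ with
\begin{equation}\label{eq:star}
\eta_e^2=h_e\zeta_e\qquad(e\in E),
\end{equation}
and it is \emph{trivial} if $\eta\in\langle\mathbf{1},h\rangle$. By \eqref{eq:duality}, $\eta$ is part of a solution if and only if $Q_z(\eta)=0$ for all $z\in Z(G)$; then $\zeta$ is unique up to an additive constant, since $h_e\neq0$ and $G$ is connected. We call $h$ \emph{good} for $G$ if every solution is trivial. By \eqref{eq:H} this holds if and only if the forms $Q_z$ have no common zero on $H$ except $0$. Adding a constant to $h$ does not affect goodness. By \eqref{eq:expand} with $\xi=-\zeta/2$, a solution is a deformation of the collinear framework that preserves the edge distances up to $O(\varepsilon^4)$.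

\begin{example}\label{ex:prism}
Injective heights need not be good. Take the prism with triangles $a_1a_2a_3$, $b_1b_2b_3$ and edges $a_ib_i$, and let $h(a_i)=2i$, $h(b_i)=2i+1$. Let $\eta=\zeta$ be $0$ on the $a_i$ and $1$ on the $b_i$. Then \eqref{eq:star} reads $0=0$ on the triangles and $1=1\cdot1$ on the edges $b_ia_i$, and $\eta\notin\langle\mathbf{1},h\rangle$.
\end{example}

Equation \eqref{eq:star} has a geometric reading. Let $q(x,y,z)=y^2-xz$, a nondegenerate quadratic form on $\mathbb{C}^3$, and $P_u=(h(u),\eta(u),\zeta(u))$. Then \eqref{eq:star} says that $q(P_u-P_v)=0$ for every edge $uv$: each vertex lies on the isotropic cone at each neighbor. The identity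
\begin{equation}\label{eq:symmetry}
(c\eta_e+\alpha h_e)^2-h_e\bigl(c^2\zeta_e+2c\alpha\eta_e+\alpha^2h_e\bigr)=c^2\bigl(\eta_e^2-h_e\zeta_e\bigr)
\end{equation}
shows that with $(\eta,\zeta)$ also $(c\eta+\alpha h+\beta,\ c^2\zeta+2c\alpha\eta+\alpha^2h+\gamma)$ is a solution, for all $c,\alpha,\beta,\gamma\in\mathbb{C}$. The new vertex of a 1-extension must lie on three cones, and this leaves little room.

\begin{lemma}\label{lem:cones}
Let $q$ be a nondegenerate quadratic form on $\mathbb{C}^3$ and $P_a,P_b,P_c$ distinct points with $q(P_b-P_a)\ne0$. At most two points $\Pi$ satisfy $q(\Pi-P_a)=q(\Pi-P_b)=q(\Pi-P_c)=0$.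
\end{lemma}

\begin{proof}
Let $B$ be the symmetric bilinear form with $B(X,X)=q(X)$. Put $X=\Pi-P_a$, $r=P_b-P_a$, $s=P_c-P_a$. The equations become
\[
q(X)=0,\qquad 2B(X,r)=q(r),\qquad 2B(X,s)=q(s).
\]
If $s=\kappa r$, then $\kappa\ne0,1$ since the points are distinct, and a solution would give $\kappa q(r)=2B(X,s)=q(s)=\kappa^2q(r)$, which is impossible. Otherwise $r,s$ are linearly independent, and the two linear equations define a line $\{X_0+tk:t\in\mathbb{C}\}$. If $q(X_0+tk)=q(X_0)+2tB(X_0,k)+t^2q(k)$ had more than two zeros, all three coefficients would vanish. Then $B$ vanishes on the span of $X_0$ and $k$. A subspace $W$ on which $B$ vanishes satisfies $W\subset W^\perp$, so $\dim W\le3-\dim W$ and $\dim W\le1$. Hence $X_0\in\mathbb{C}k$, the line contains $0$, and $q(r)=2B(0,r)=0$, a contradiction.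
\end{proof}

\begin{proposition}\label{prop:heights}
Every isostatic graph has good heights.
\end{proposition}

\begin{proof}
We use induction along Proposition~\ref{prop:laman}. For $n=2$ every injective $h$ is good, as $\langle\mathbf{1},h\rangle=\mathbb{C}^V$. Let $G$ arise from the isostatic graph $G'$ on $V'=V\setminus\{v\}$ by an extension, and let $h$ be good for $G'$. The graph $G_0=G-v$ is $G'$ or $G'-ab$; in the second case $|V'|\ge3$, so $G_0$ is connected in both cases. We extend $h$ by a value $h(v)=T\notin h(V')$, to be chosen.

\emph{A solution $(\eta,\zeta)$ for $G$ with $\eta|_{V'}\in\langle\mathbf{1},h\rangle$ is trivial.} By \eqref{eq:symmetry} with $c=1$ we may subtract a function $\alpha h+\beta$ from $\eta$ and assume $\eta|_{V'}=0$. Then $\zeta_e=0$ on $G_0$, so $\zeta$ is constant on $V'$, and we may take the constant to be $0$. The edges $va,vb$ give $\eta(v)^2=(T-h(a))\zeta(v)=(T-h(b))\zeta(v)$. Since $h(a)\ne h(b)$, we get $\zeta(v)=0$ and $\eta(v)=0$.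

For a 0-extension this finishes the step: a solution for $G$ restricts to a solution for $G_0=G'$, which is trivial.

For a 1-extension the difficulty is that $G_0=G'-ab$ may have nontrivial solutions. We show that there are finitely many up to the symmetries \eqref{eq:symmetry}, and that each extends to $v$ for at most two values of $T$. Let $A=\mathbb{C}^{V'}/\langle\mathbf{1},h\rangle$ and let $\mathcal{C}\subset A$ be the cone of common zeros of the $Q_z$, $z\in Z(G_0)$. Write $Z(G')=Z(G_0)\oplus\mathbb{C}z^0$. Since $h$ is good for $G'$, the form $Q_{z^0}$ has no zero on $\mathcal{C}\setminus\{0\}$. In projective space a closed subvariety of positive dimension meets the zero set of every homogeneous polynomial of positive degree, so the projectivization of $\mathcal{C}$ is finite. Choose $\eta^1,\dots,\eta^m\in\mathbb{C}^{V'}$ representing its points, and $\zeta^i$ such that $(\eta^i,\zeta^i)$ is a solution for $G_0$. It is nontrivial, so it is not a solution for $G'$, which means $(\eta^i_{ab})^2\ne h_{ab}\zeta^i_{ab}$. Thus the points $P^i_u=(h(u),\eta^i(u),\zeta^i(u))$, $u=a,b,c$, satisfy $q(P^i_b-P^i_a)\neq0$,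 and they are distinct because $h$ is injective. Let $T_i$ be the set of first coordinates of the points $\Pi$ of Lemma~\ref{lem:cones}, and choose $T\notin h(V')\cup T_1\cup\dots\cup T_m$.

Let $(\eta,\zeta)$ be a solution for $G$ and suppose $\eta|_{V'}\notin\langle\mathbf{1},h\rangle$. Its class lies in $\mathcal{C}\setminus\{0\}$, so $\eta|_{V'}=c\eta^i+\alpha h+\beta$ for some $i$ and $c\ne0$. By \eqref{eq:symmetry} and uniqueness of $\zeta$ up to a constant, $\zeta|_{V'}=c^2\zeta^i+2c\alpha\eta^i+\alpha^2h+\gamma$ for some $\gamma$. Extend $\eta^i$ and $\zeta^i$ to $v$ so that these two formulas hold at $v$ as well; this is possible as $c\neq0$. By \eqref{eq:symmetry} on the edges $va,vb,vc$, the point $\Pi=(T,\eta^i(v),\zeta^i(v))$ satisfies $q(\Pi-P^i_u)=0$ for $u=a,b,c$. So $T\in T_i$, a contradiction. Hence $\eta|_{V'}\in\langle\mathbf{1},h\rangle$, and the solution is trivial.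
\end{proof}

\section{Degeneration of the monodromy group}\label{sec:degeneration}

Let $G$ be isostatic with $n\ge3$, and let $h$ be good with $h(v_1)=0$. By Lemma~\ref{lem:finite} the $n-2$ components of $Q=Q_G$ generate a field of transcendence degree $n-2$, so they are algebraically independent. Hence $Q\colon H\to Z(G)^*$ is dominant and finite, it is proper by \eqref{eq:growth}, and $\Gamma(Q)=\Gamma(\mathbb{C}(H)/\mathbb{C}(\mathcal{R}))$ for $\mathcal{R}=\{Q_z:z\in Z(G)\}$.

We compare $f_G$ with $Q$ through the family \eqref{eq:expand}. The family is not proper: in Example~\ref{ex:K4e} the realizations near $(0,-h)$ have $\xi$ of order $\varepsilon^{-2}$ and escape as $\varepsilon\to0$. So the coverings for $\varepsilon\ne0$ and $\varepsilon=0$ have different degrees in general. What survives is a one-sided statement: over a compact set that carries the whole monodromy of the limit, the covering for $\varepsilon=0$ persists as part of the covering for small $\varepsilon$.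

\begin{proposition}\label{prop:degeneration}
$\Gamma(Q)$ is a subquotient of $\Gamma(f_G)$.
\end{proposition}

\begin{proof}
Let $\Xi=\{\xi\in\mathbb{C}^V:\xi(v_1)=0\}$ and, for $\varepsilon\in\mathbb{C}$,
\[
g_\varepsilon\colon\Xi\times H\to\mathbb{C}^E,\qquad g_\varepsilon(\xi,\eta)=\bigl(\eta_e^2+2h_e\xi_e+\varepsilon^2\xi_e^2\bigr)_e .
\]
For $\varepsilon\ne0$ the map $(\xi,\eta)\mapsto(\varepsilon\eta,\ h+\varepsilon^2\xi)$ is an affine isomorphism $\Xi\times H\to P$; here $h(v_1)=0$ is used. By \eqref{eq:expand}, $g_\varepsilon$ differs from $f_G$ by affine isomorphisms of source and target, so $\Gamma(g_\varepsilon)\cong\Gamma(f_G)$.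

\emph{Step 1: $g_0$ is proper and $\Gamma(g_0)\cong\Gamma(Q)$.} Let $\pi\colon\mathbb{C}^E\to Z(G)^*$, $\pi(c)(z)=\sum_e z_ec_e/h_e$. It is surjective, and its kernel consists of the $c$ with $(c_e/h_e)_e\in L(G)$; this is the image of the injective linear map $\kappa\colon\Xi\to\mathbb{C}^E$, $\kappa(\xi)=(2h_e\xi_e)_e$. Choose a complement $C'$ of $\ker\pi$ and write $(\eta_e^2)_e=\kappa(a(\eta))+b(\eta)$ with polynomial maps $a\colon H\to\Xi$, $b\colon H\to C'$. Then $\pi b=Q$ and
\[
g_0(\xi-a(\eta),\eta)=\kappa(\xi)+(\pi|_{C'})^{-1}Q(\eta).
\]
So up to polynomial isomorphisms of source and target, $g_0$ is $\mathrm{id}_\Xi\times Q$. It is proper, and $\Gamma(g_0)\cong\Gamma(Q)$ by Lemma~\ref{lem:galois}(c).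

\emph{Step 2: constants.} Let $U_0\subset\mathbb{C}^E$ be a nonempty Zariski open set over which $g_0$ is finite and \'etale. Choose finitely many loops in $U_0$ with a common base point whose monodromy permutations generate the monodromy group, and a connected open set $N$ that contains them and has compact closure $\overline N\subset U_0$. Then for every $c\in N$ the group $\pi_1(N,c)$ acts on $g_0^{-1}(c)$ through the whole monodromy group, which is $\Gamma(g_0)$ by Proposition~\ref{prop:harris}. The set $W=g_0^{-1}(\overline N)$ is compact and $Dg_0$ is invertible on it; let $\|Dg_0(w)^{-1}\|\le C$ for $w\in W$. By uniform continuity of $(\varepsilon,w')\mapsto Dg_\varepsilon(w')$ and $(\varepsilon,w')\mapsto g_\varepsilon(w')$ on compact sets, there are $\rho>0$ and then $\varepsilon_0>0$ such that for $w\in W$, $|w'-w|\le2\rho$, $|\varepsilon|\le\varepsilon_0$,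
\[
\|Dg_\varepsilon(w')-Dg_0(w)\|\le\frac1{2C},\qquad |g_\varepsilon(w)-g_0(w)|<\frac{\rho}{2C}.
\]

\emph{Step 3: following the points of $W$.} Let $w\in W$, $A=Dg_0(w)$, $|\varepsilon|\le\varepsilon_0$. For $w',w''$ in the closed ball $\overline B(w,2\rho)$ the mean value inequality gives
\begin{equation}\label{eq:mvt}
|g_\varepsilon(w')-g_\varepsilon(w'')-A(w'-w'')|\le\tfrac1{2C}|w'-w''| .
\end{equation}
Since $|A(w'-w'')|\ge\frac1C|w'-w''|$, the map $g_\varepsilon$ is injective on $\overline B(w,2\rho)$. Let $\Phi(w')=w'-A^{-1}(g_\varepsilon(w')-g_0(w))$. By \eqref{eq:mvt}, $|\Phi(w')-\Phi(w'')|\le\frac12|w'-w''|$, and for $|w'-w|\le\rho$,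
\[
|\Phi(w')-w|\le|\Phi(w')-\Phi(w)|+|\Phi(w)-w|\le\tfrac\rho2+C|g_\varepsilon(w)-g_0(w)|<\rho .
\]
So $\Phi$ has a fixed point $s_\varepsilon(w)$ in the open ball $B(w,\rho)$. It satisfies $g_\varepsilon(s_\varepsilon(w))=g_0(w)$ and is the only solution of this equation in $\overline B(w,2\rho)$. The map $s_\varepsilon$ is continuous on $W$: if $w_j\to w$, the sequence $s_\varepsilon(w_j)$ is bounded, and every limit point $w^*$ has $|w^*-w|\le\rho$ and $g_\varepsilon(w^*)=g_0(w)$, so $w^*=s_\varepsilon(w)$. It is injective on each fiber of $g_0$ over $\overline N$: by injectivity of $g_0$ on the balls of radius $2\rho$, distinct points of a fiber have distance greater than $2\rho$, so their open $\rho$-balls are disjoint.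

\emph{Step 4: comparing the actions.} Fix $\varepsilon$ with $0<|\varepsilon|\le\varepsilon_0$, and let $D_\varepsilon\subset\mathbb{C}^E$ be a proper closed algebraic subset outside which $g_\varepsilon$ is finite and \'etale. Let $c\in N\setminus D_\varepsilon$. By Proposition~\ref{prop:topology}, $\pi_1(N\setminus D_\varepsilon,c)\to\pi_1(N,c)$ is surjective, so $\pi_1(N\setminus D_\varepsilon,c)$ acts on $g_0^{-1}(c)$ through all of $\Gamma(g_0)$. If $w(t)$ is a lift under $g_0$ of a loop in $N\setminus D_\varepsilon$ based at $c$, then $s_\varepsilon(w(t))$ is continuous and is the lift of the same loop under $g_\varepsilon$ that starts at $s_\varepsilon(w(0))$. Hence $s_\varepsilon\colon g_0^{-1}(c)\to g_\varepsilon^{-1}(c)$ is an injection that commutes with the actions of $\pi_1(N\setminus D_\varepsilon,c)$. The image $\Gamma'$ of this group in the monodromy group $\Gamma(g_\varepsilon)$ preserves $s_\varepsilon(g_0^{-1}(c))$, and restriction to this subset maps $\Gamma'$ onto a copy of $\Gamma(g_0)$.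
\end{proof}

\section{Quadratic maps with nilpotent Galois group}\label{sec:reflection}

A \emph{reflection} of a finite-dimensional complex vector space $H$ is an element of finite order of $GL(H)$ whose fixed space is a hyperplane. This section contains no graphs. The statement is slightly more general than Theorem~\ref{thm:main} requires, so that it also serves Theorem~\ref{thm:redundant}.

\begin{proposition}\label{prop:reflection}
Let $\mathcal{R}$ be a linear space of quadratic forms on $H$ with no common zero except $0$. Assume that $\mathcal{R}=\mathcal{S}\oplus\mathbb{C}t$ with $t$ transcendental over $\mathbb{C}(\mathcal{S})$, and that $\Gamma(\mathbb{C}(H)/\mathbb{C}(\mathcal{R}))$ is nilpotent. Then there is a reflection $\tau$ of $H$ with $r\circ\tau=r$ for all $r\in\mathcal{R}$.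
\end{proposition}

The idea is as follows. The symmetries of $R$ form a finite linear group $D$. If $D$ contains no reflection, it acts freely outside a set of codimension two, which neither holomorphic functions nor fundamental groups detect. If $\mathbb{C}(H)/\mathbb{C}(\mathcal{R})$ is Galois, the vector field $\partial/\partial t$ then lifts to a polynomial vector field on $H$ of negative degree, which is absurd. If it is not Galois, nilpotency provides a symmetry of $H/D$, which lifts to a symmetry of $H$ that $D$ has missed.

\begin{proof}
Let $k=\dim H$, $F=\mathbb{C}(H)$, $K=\mathbb{C}(\mathcal{R})$, $A=\mathbb{C}[\mathcal{R}]$. By Lemma~\ref{lem:finite}, $F/K$ is finite and $\mathbb{C}[H]$ is integral over $A$. As $\mathbb{C}[H]$ is integrally closed in $F$, for every field $F'$ with $K\subset F'\subset F$ the ring $\mathbb{C}[H]\cap F'$ is the integral closure of $A$ in $F'$, and its fraction field is $F'$.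

\emph{Step 1: a holomorphic map $\tau\colon H\to H$ with $R\circ\tau=R$ lies in $GL(H)$.} By \eqref{eq:growth}, $c_1|\tau(\eta)|^2\le|R(\eta)|\le c_2|\eta|^2$. By Cauchy's estimates an entire map with $|\tau(\eta)|\le c|\eta|$ is linear. If $\tau\eta=0$ then $R(\eta)=0$, so $\eta=0$.

\emph{Step 2: the group $D$.} Let $D=\{\tau\in GL(H):R\circ\tau=R\}$. An automorphism of $F$ over $K$ preserves the integral closure $\mathbb{C}[H]$ of $A$, so it is the pullback by a polynomial map $\tau$ with $R\circ\tau=R$, and $\tau\in D$ by Step~1. Conversely each element of $D$ gives such an automorphism. So $D$ is finite, $K\subset F^D\subset F$, and $\mathbb{C}[H]^D=\mathbb{C}[H]\cap F^D$ is the integral closure of $A$ in $F^D$.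

Suppose that $D$ contains no reflection. Then $\Sigma=\bigcup_{1\ne\tau\in D}\ker(\tau-1)$ is a $D$-stable union of subspaces of codimension at least $2$, and $D$ acts freely on $H^\circ=H\setminus\Sigma$.

\emph{Step 3: for $x\in H^\circ$ there are $\chi_1,\dots,\chi_k\in\mathbb{C}[H]^D$ whose Jacobian determinant does not vanish at $x$.} Let $\ell$ be a linear form. The points $\tau x$, $\tau\in D$, are distinct, so by the Chinese remainder theorem there is a polynomial $\psi$ with differential $\ell$ at $x$ and differential $0$ at $\tau x$ for $\tau\ne1$. The invariant $\chi=\sum_{\tau\in D}\psi\circ\tau$ has differential $\ell$ at $x$. Let $\ell$ run through a basis of $H^*$.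

\emph{Case 1: $F^D=K$.} Let $S=\mathbb{C}[\mathcal{S}]$, with fraction field $K_S=\mathbb{C}(\mathcal{S})$ and integral closure $\tilde S$ in $K_S$. Since $t$ is transcendental over $K_S$, the ring $A=S[t]$ is a polynomial ring over $S$. The ring $\tilde S[t]$ is integral over $S[t]$ and, as a polynomial ring over a normal domain, integrally closed in $K=K_S(t)$. Hence $\mathbb{C}[H]^D=\tilde S[t]$. Let $\partial_t$ be the derivation of $K$ that vanishes on $K_S$ and has $\partial_tt=1$. It maps $\mathbb{C}[H]^D=\tilde S[t]$ to itself. In characteristic $0$ a derivation extends uniquely to a finite extension; we write $\partial_t$ also for the extension to $F$.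

Let $\ell_1,\dots,\ell_k$ be linear coordinates on $H$. We claim that each $\partial_t\ell_j$ is a polynomial. Write $\partial_t\ell_j=a/b$ with coprime polynomials. If $b$ is not constant, its zero set is a hypersurface and contains a point $x\in H^\circ$. Take $\chi_i$ as in Step~3, with Jacobian determinant $J$. The chain rule gives $\partial_t\chi_i=\sum_{m}(\partial\chi_i/\partial\ell_m)\,\partial_t\ell_m$, and the left sides are polynomials, so $J\,\partial_t\ell_j$ is a polynomial by Cramer's rule. Then $b$ divides $J$, contradicting $b(x)=0\ne J(x)$.

For $c\in\mathbb{C}^*$ let $\lambda_c$ be the automorphism $(\lambda_c\varphi)(\eta)=\varphi(c\eta)$ of $F$. It multiplies each form in $\mathcal{R}$ by $c^2$, so it preserves $K_S$ and sends $t$ to $c^2t$. The derivations $\lambda_c^{-1}\partial_t\lambda_c$ and $c^2\partial_t$ vanish on $K_S$ and send $t$ to $c^2$, so they agree on $K$, hence on $F$. Since $\lambda_c\ell_j=c\ell_j$, this gives $c\,\partial_t\ell_j=c^2\lambda_c(\partial_t\ell_j)$, that is, $(\partial_t\ell_j)(c\eta)=c^{-1}(\partial_t\ell_j)(\eta)$. A polynomial that is homogeneous of degree $-1$ is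 zero. So $\partial_t$ kills all $\ell_j$ and vanishes on $F$, contradicting $\partial_tt=1$.

\emph{Case 2: $F^D\ne K$.} The ring $\mathbb{C}[H]^D$ is a submodule of the finite $A$-module $\mathbb{C}[H]$, so it is generated as an algebra by finitely many elements $\varphi_1,\dots,\varphi_m$. The map $q=(\varphi_1,\dots,\varphi_m)\colon H\to\mathbb{C}^m$ is finite, hence proper, and its image $Y$ is a closed subvariety with coordinate ring $\mathbb{C}[H]^D$. Its fibers are the $D$-orbits, because averaging a polynomial that is $1$ on one orbit and $0$ on another gives an invariant that separates them. Let $Y^\circ=Y\setminus q(\Sigma)$, so that $H^\circ=q^{-1}(Y^\circ)$. A proper map is closed, so $Y$ carries the quotient topology, and $H^\circ\to Y^\circ$ is the quotient by a free action of a finite group, a covering. As $A\subset\mathbb{C}[H]^D$, we have $R=\bar R\circ q$ for a morphism $\bar R\colon Y\to\mathcal{R}^*$.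

Let $\Omega$ be the normal closure of $F/K$, $\Gamma=\operatorname{Gal}(\Omega/K)$, and $\Delta=\operatorname{Gal}(\Omega/F^D)$, a proper subgroup. In a nilpotent group every proper subgroup is properly contained in its normalizer. An element of $N_\Gamma(\Delta)\setminus\Delta$ restricts to a nontrivial automorphism of $F^D$ over $K$. This preserves the integral closure $\mathbb{C}[H]^D$ of $A$, and so defines an automorphism $\theta\ne\mathrm{id}$ of the variety $Y$ with $\bar R\circ\theta=\bar R$.

Let $\mathcal{E}=q^{-1}(Y^\circ\cap\theta^{-1}(Y^\circ))$. Its complement $\Sigma\cup q^{-1}\theta^{-1}q(\Sigma)$ is a closed algebraic set of dimension at most $k-2$, since images and preimages under the finite map $q$ are closed and of no larger dimension. By Proposition~\ref{prop:topology}, $\mathcal{E}$ is connected and simply connected. So $\theta\circ q\colon\mathcal{E}\to Y^\circ$ lifts to a continuous map $\tilde\theta\colon\mathcal{E}\to H^\circ$ with $q\tilde\theta=\theta q$. This map is holomorphic. Indeed, for $x\in\mathcal{E}$ take $\chi=(\chi_1,\dots,\chi_k)$ as in Step~3 at the point $\tilde\theta(x)$, and write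 $\chi=\bar\chi\circ q$. Then $\chi\circ\tilde\theta=\bar\chi\circ\theta\circ q$ is a polynomial map and $\chi$ is biholomorphic near $\tilde\theta(x)$, so near $x$ the map $\tilde\theta$ is this polynomial map followed by the local inverse of $\chi$. By Proposition~\ref{prop:topology}, $\tilde\theta$ extends holomorphically to $H$. On $\mathcal{E}$, hence on $H$, we have $R\tilde\theta=\bar Rq\tilde\theta=\bar R\theta q=\bar Rq=R$. By Step~1, $\tilde\theta\in D$, so $\theta q=q\tilde\theta=q$ on $\mathcal{E}$. Thus $\theta$ is the identity on the dense set $q(\mathcal{E})$, a contradiction.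
\end{proof}

\begin{remark}\label{rem:hypotheses}
The hypothesis on $t$ is used only in Case~1, and nilpotency only in Case~2. Example~\ref{ex:K4} shows that the first cannot be dropped: for the space of all quadratic forms on $\mathbb{C}^2$ the Galois group is $\mathbb{Z}/2$ and $D=\{\pm1\}$ contains no reflection. If $\mathcal{R}$ has an algebraically independent basis $r_1,\dots,r_k$, as in the proof of Theorem~\ref{thm:main}, Case~1 is shorter. Then $\mathbb{C}[H]^D=\mathbb{C}[r_1,\dots,r_k]$, so by Step~3 and the chain rule the Jacobian determinant of $r_1,\dots,r_k$ has no zero on $H^\circ$; but it is homogeneous of degree $k\ge1$, so it vanishes on a hypersurface.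
\end{remark}

\section{Reflections and 3-connectivity}\label{sec:3conn}

A reflection $\tau$ that preserves all $Q_z$ has an eigenvector $\eta'$ that is $B_z$-orthogonal to the fixed hyperplane for every $z$. By \eqref{eq:duality}, multiplication by the slopes $\mu_e=\eta'_e/h_e$ then maps a hyperplane of $L(G)$ into $L(G)$. The next lemma says that in a 3-connected graph a nonconstant slope function moves $L(G)$ by at least two dimensions. Note that $\mu_e$ does not depend on the orientation of $e$.

\begin{lemma}\label{lem:dimension}
Let $G$ be 3-connected, $h$ injective, $\eta'\in\mathbb{C}^V\setminus\langle\mathbf{1},h\rangle$, $\mu_e=\eta'_e/h_e$, and let $M$ be the diagonal operator on $\mathbb{C}^E$ with entries $\mu_e$. Then $L=L(G)$ satisfies $\dim(L+ML)\ge n+1$.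
\end{lemma}

\begin{proof}
For all vertices $u\ne v$ the graphs $G-v$ and $G-v-u$ are connected. All degrees are at least $3$, since otherwise deleting the neighbors of a vertex would separate it from a fourth vertex. If $\mu$ were a constant $\alpha$, then $\delta(\eta'-\alpha h)=0$ and $\eta'\in\langle\mathbf{1},h\rangle$. In a connected graph, a function on the edges that is constant on the star of every vertex is constant. So there is a vertex $v$ such that $\mu$ is not constant on its star $E_v$. Let $E'=E\setminus E_v$, let $L'=L(G-v)$, of dimension $n-2$, and let $M'$ be the restriction of $M$ to $\mathbb{C}^{E'}$. Restriction of vectors to $E'$ maps $L+ML$ onto $L'+M'L'$.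

\emph{Case A: $\mu$ is not constant on $E'$.} We claim $M'L'\not\subset L'$. Otherwise, for a vertex $u$ of $G-v$, let $b_u\in L'$ be the image under $\delta$ of the indicator function of $u$, and orient the edges at $u$ away from $u$. Then $M'b_u$ has entry $\mu_e$ on the edges of $G-v$ at $u$ and $0$ elsewhere, and $M'b_u=\delta\varphi$ for some $\varphi$ on $V\setminus\{v\}$. The function $\varphi$ is a constant $\gamma$ on the connected graph $G-v-u$, so $\mu_e=\varphi(u)-\gamma$ for all edges $e$ of $G-v$ at $u$. Thus $\mu$ is constant on every star of the connected graph $G-v$, hence on $E'$, a contradiction. So $\dim(L'+M'L')\ge n-1$. The kernel of the restriction map contains $b$ and $Mb$, where $b\in L$ comes from the indicator function of $v$. These are linearly independent since $\mu$ is not constant on $E_v$. Hence $\dim(L+ML)\ge(n-1)+2$.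

\emph{Case B: $\mu=\alpha$ on $E'$.} As $G-v$ is connected, $\eta'=\alpha h+\beta$ on $V\setminus\{v\}$, and $\sigma=\eta'(v)-\alpha h(v)-\beta\ne0$. For $e=vu$ we get $\mu_e-\alpha=\sigma/h_{vu}\ne0$. The entries on $E_v$ of vectors in $L$ are arbitrary, as one may choose $\varphi(v)=0$ and any values at the neighbors. So $(M-\alpha)L$ is the space of all vectors supported on $E_v$. It lies in $L+ML$ and in the kernel of the restriction map, whose image is $L'$. Hence $\dim(L+ML)\ge(n-2)+\deg(v)\ge n+1$.
\end{proof}

In Example~\ref{ex:K4e}, with $\eta'$ the indicator function of the vertex $3$, the computation of Case~B applies to $v=3$. The kernel of the restriction map has dimension exactly $\deg(v)=2$, so $\dim(L+ML)=n$: the bound fails by one, and a reflection exists.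

\begin{proposition}\label{prop:noreflection}
Let $G$ be 3-connected and $h$ injective. No reflection $\tau$ of $H$ satisfies $Q_z\circ\tau=Q_z$ for all $z\in Z(G)$.
\end{proposition}

\begin{proof}
Suppose that $\tau$ exists, with fixed hyperplane $H_+$. An element of finite order is diagonalizable, so $\tau\eta'=\lambda\eta'$ for some $\eta'\in H\setminus\{0\}$ and $\lambda\ne1$. The forms $B_z$ are $\tau$-invariant, so for $\eta\in H_+$ we have $B_z(\eta,\eta')=\lambda B_z(\eta,\eta')$, hence $B_z(\eta,\eta')=0$. With $M$ as in Lemma~\ref{lem:dimension}, \eqref{eq:duality} gives $M\,\delta\eta\in L$ for $\eta\in H_+$. Also $M\,\delta h=\delta\eta'\in L$. By \eqref{eq:H}, $\delta$ maps $H\oplus\mathbb{C}h$ isomorphically onto $L$, so $\delta(H_+\oplus\mathbb{C}h)$ is a hyperplane of $L$ that $M$ maps into $L$. Therefore $\dim(L+ML)\le(n-1)+1=n$. But $\eta'\notin\langle\mathbf{1},h\rangle$ by \eqref{eq:H}, and Lemma~\ref{lem:dimension} gives a contradiction.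
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\Gamma(\mathbb{Q}(p)/\mathbb{Q}(d_G(p)))$ is nilpotent. Then $\Gamma(f_G)$ is nilpotent by Lemma~\ref{lem:qsgroup}(c). Choose good heights $h$ with $h(v_1)=0$ by Proposition~\ref{prop:heights}. By Proposition~\ref{prop:degeneration}, $\Gamma(Q_G)=\Gamma(\mathbb{C}(H)/\mathbb{C}(\mathcal{R}))$ is nilpotent, where $\mathcal{R}=\{Q_z:z\in Z(G)\}$. The forms in $\mathcal{R}$ have no common zero except $0$, and $\mathcal{R}$ has a basis of $n-2$ algebraically independent forms; let $t$ be one of them and $\mathcal{S}$ the span of the others. Proposition~\ref{prop:reflection} gives a reflection that preserves all $Q_z$, contradicting Proposition~\ref{prop:noreflection}. So the group is not nilpotent, hence not a 2-group, and $G$ is not quadratically solvable by Lemma~\ref{lem:qsgroup}(a).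
\end{proof}

\section{3-connected rigid graphs}\label{sec:redundant}

We prove Theorem~\ref{thm:redundant}. Let $G$ be 3-connected and rigid, $p$ a generic pinned framework, and $K_0=\mathbb{Q}(d_G(p))$.

\subsection{Redundantly rigid graphs are solvable}
Let $G$ be redundantly rigid. By Jackson and Jord\'an \cite{JJ}, a 3-connected redundantly rigid graph is generically globally rigid in $\mathbb{R}^2$, and by Gortler and Thurston \cite{GT} it is then generically globally rigid in $\mathbb{C}^2$. This means that if the $2n$ coordinates of $\tilde p\colon V\to\mathbb{C}^2$ are algebraically independent over $\mathbb{Q}$, then every framework equivalent to $\tilde p$ has the same distances $d_{uv}$ as $\tilde p$ for all pairs $u,v$.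

To apply this, let $\tau,c_1,c_2$ be algebraically independent over $\mathbb{Q}(p)$, let $A$ be the rotation with cosine $(1-\tau^2)/(1+\tau^2)$ and sine $2\tau/(1+\tau^2)$, and put $\tilde p=Ap+(c_1,c_2)$. Then $(c_1,c_2)=\tilde p(v_1)$, $y(v_2)^2=d_{v_1v_2}(\tilde p)$, and $\tilde p(v_2)-\tilde p(v_1)=y(v_2)(-\sin,\cos)$ determines the entries of $A$ and $\tau=\sin/(1+\cos)$. So $\mathbb{Q}(p,\tau,c_1,c_2)$, of transcendence degree $2n$, is algebraic over $\mathbb{Q}(\tilde p)$, and the coordinates of $\tilde p$ are algebraically independent.

Let $\sigma\colon\mathbb{Q}(p)\to\mathbb{C}$ be an embedding over $K_0$. The framework $\sigma(p)$ is equivalent to $p$ and to $\tilde p$, so $\sigma(d_{uv}(p))=d_{uv}(\sigma(p))=d_{uv}(\tilde p)=d_{uv}(p)$. Since $\mathbb{Q}(p)/K_0$ is finite and separable, $d_{uv}=d_{uv}(p)\in K_0$ for all $u,v$. Fix $w\ne v_1,v_2$. Then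
\[
y(v_2)^2=d_{v_1v_2},\qquad y(v)=\frac{d_{v_1v}+d_{v_1v_2}-d_{v_2v}}{2y(v_2)},\qquad x(w)^2=d_{v_1w}-y(w)^2,
\]
and $2x(v)x(w)+2y(v)y(w)=d_{v_1v}+d_{v_1w}-d_{vw}$ with $x(w)\ne0$. So $\mathbb{Q}(p)\subset K_0(y(v_2),x(w))$, a 2-tower over $K_0$.

\subsection{The other graphs are not}
Suppose that $G$ is quadratically solvable and not redundantly rigid. Sections~\ref{sec:heights} and \ref{sec:degeneration} need an isostatic graph, and Section~\ref{sec:3conn} needs a 3-connected one; an isostatic spanning subgraph of $G$ need not be 3-connected or quadratically solvable. We therefore build two graphs on $V$: an isostatic solvable graph $G^*$, which supplies the heights and the 2-group, and a 3-connected graph $G^+\supset G^*$, which supplies the forms. An edge of $G$ that cannot be deleted supplies the transcendental element $t$.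

Let $B\ne\emptyset$ be the set of edges $e$ with $G-e$ not rigid. These edges lie in every maximal independent subset of $E$. Extending a maximal independent subset of $E\setminus B$ to one of $E$ gives $r(E\setminus B)+|B|\le r(E)$, and the reverse inequality is subadditivity, so $r(E\setminus B)+|B|=2n-3$. The rank formula of Lov\'asz and Yemini (1982) states that $r(F)$ is the minimum of $\sum_i(2|V(F_i)|-3)$ over all partitions of $F$ into nonempty sets $F_i$, where $V(F_i)$ is the set of end vertices of $F_i$. Choose a partition $E_1,\dots,E_m$ of $E\setminus B$ that attains the minimum (with $m=0$ if $E=B$), and let $X_i=V(E_i)$. From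
\[
r(E\setminus B)\le\sum_i r(E_i)\le\sum_i(2|X_i|-3)=r(E\setminus B)
\]
we get $r(E_i)=2|X_i|-3=r(K(X_i))$, so $\operatorname{span}(E_i)=\operatorname{span}(K(X_i))$. Let $T_i$ be the edge set of a 2-tree on $X_i$; it has the same rank, hence the same span. Put
\[
G^*=\Bigl(V,\ B\cup\bigcup_iT_i\Bigr),\qquad G^+=\Bigl(V,\ B\cup\bigcup_iK(X_i)\Bigr).
\]
Then $G^+$ contains both $G$ and $G^*$. Fix $e\in B$.

\emph{$G^*$ is isostatic.} Its edge set has the same span as $E$, so it has rank $2n-3$, and it has at most $|B|+\sum_i(2|X_i|-3)=2n-3$ edges.

\emph{$G^*$ is quadratically solvable.} Let $ab$ be the first edge of $T_i$, and move $p|_{X_i}$ by \eqref{eq:pin} so that $a,b$ sit at $(0,0)$ and $(0,s)$ with $s^2=d_{ab}(p)$. Each further vertex of the 2-tree is located by \eqref{eq:circles}, with one square root; all $d_{uu'}(p)$ with $u\neq u'$ are nonzero as $p$ is generic. So the moved coordinates, and with them all $d_{uv}(p)$ with $u,v\in X_i$, lie in a 2-tower over $\mathbb{Q}(d_{T_i}(p))$. Hence $K_0$ lies in a 2-tower over $\mathbb{Q}(d_{G^*}(p))$, and so does $\mathbb{Q}(p)$, because $G$ is quadratically solvable.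

\emph{$G^+$ is 3-connected and $G^+-e$ has rank $2n-4$.} The first holds as $G^+$ contains $G$ on the same vertices; in particular $G^+-e$ is connected. We have $e\notin K(X_i)$, for otherwise $e\in\operatorname{span}(E_i)\subset\operatorname{span}(E\setminus\{e\})$ and $G-e$ would be rigid. So $G^+-e$ has edge set $(B\setminus\{e\})\cup\bigcup_iK(X_i)$, with the same span as $E\setminus\{e\}$.

Let $h$ be good for $G^*$ with $h(v_1)=0$. Since $h$ is injective, the forms $Q_z$ are defined for all $z\in Z(G^+)$; this is where injectivity on all of $V$, and not only along edges of $G^*$, is needed. Let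
\[
\mathcal{R}^*=\{Q_z:z\in Z(G^*)\}\subset\mathcal{R}=\{Q_z:z\in Z(G^+)\}.
\]
The forms in $\mathcal{R}^*$, hence those in $\mathcal{R}$, have no common zero on $H$ except $0$. By Lemma~\ref{lem:qsgroup} and Proposition~\ref{prop:degeneration}, $\Gamma(\mathbb{C}(H)/\mathbb{C}(\mathcal{R}^*))$ is a 2-group, and by Lemma~\ref{lem:galois}(b) with $k'=\mathbb{C}(\mathcal{R})$ so is $\Gamma(\mathbb{C}(H)/\mathbb{C}(\mathcal{R}))$.

Write $Z(G^+)=Z(G^+-e)\oplus\mathbb{C}z^0$, and let $\mathcal{S}=\{Q_z:z\in Z(G^+-e)\}$ and $t=Q_{z^0}$, so that $\mathcal{R}=\mathcal{S}+\mathbb{C}t$. We claim that $\mathbb{C}(\mathcal{S})$ has transcendence degree at most $n-3$. The differential of $Q_z$ at $\eta$ is $2B_z(\eta,\cdot)$, so by the Jacobian criterion it suffices to find, for each $\eta\in H$, a nonzero $\vartheta\in H$ with $B_z(\eta,\vartheta)=0$ for all $z\in Z(G^+-e)$. By \eqref{eq:duality} this condition holds if and only if there is $\varphi\in\mathbb{C}^V$ with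
\begin{equation}\label{eq:motion}
h_{e'}\varphi_{e'}=\eta_{e'}\vartheta_{e'}\qquad\text{for all edges }e'\text{ of }G^+-e .
\end{equation}
Equation \eqref{eq:motion} says that $(\varphi,-\vartheta)$ is an infinitesimal motion of the framework $u\mapsto(h(u),\eta(u))$ of $G^+-e$. Its rigidity matrix has rank at most $2n-4$, so the pairs $(\varphi,\vartheta)\in\mathbb{C}^V\times\mathbb{C}^V$ satisfying \eqref{eq:motion} form a space of dimension at least $4$. If $\vartheta=\alpha h+\beta$, then \eqref{eq:motion} reads $\varphi_{e'}=\alpha\eta_{e'}$, so $\varphi=\alpha\eta+\gamma$ by connectedness; these pairs form a 3-dimensional space. Hence some pair has $\vartheta\notin\langle\mathbf{1},h\rangle$. Subtracting the pair $(\alpha\eta,\alpha h+\beta)$, where $\alpha h+\beta$ is the component of $\vartheta$ in $\langle\mathbf{1},h\rangle$ in \eqref{eq:H}, we obtain $0\ne\vartheta\in H$. This proves the claim.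

By Lemma~\ref{lem:finite}, $\mathbb{C}(\mathcal{R})=\mathbb{C}(\mathcal{S})(t)$ has transcendence degree $n-2$. So $t$ is transcendental over $\mathbb{C}(\mathcal{S})$, and in particular $\mathcal{R}=\mathcal{S}\oplus\mathbb{C}t$. Proposition~\ref{prop:reflection} gives a reflection that preserves all $Q_z$, $z\in Z(G^+)$, contradicting Proposition~\ref{prop:noreflection} for $G^+$. This completes the proof of Theorem~\ref{thm:redundant}.

\section{Gluing along two vertices}\label{sec:gluing}

We say that $G=(V,E)$ is a \emph{gluing} of $G_1=(V_1,E_1)$ and $G_2^+=(V_2,E_2\cup\{ab\})$ if $V=V_1\cup V_2$, $V_1\cap V_2=\{a,b\}$, $ab\notin E_2$ and $E=E_1\cup E_2$. This is the operation of Theorem~\ref{thm:isostatic}. Write $n_i=|V_i|$, so $n_1+n_2=n+2$.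

\begin{lemma}\label{lem:split}
A gluing of two isostatic graphs is isostatic. Every isostatic graph $G$ with $n\ge4$ that is not 3-connected is a gluing of isostatic graphs $G_1$, $G_2^+$ with $3\le n_i<n$.
\end{lemma}

\begin{proof}
Let $G_1,G_2^+$ be isostatic. Then $|E|=(2n_1-3)+(2n_2-4)=2n-3$. Since $E_1$ has rank $r(K(V_1))$, the span of $E$ contains $K(V_1)$, in particular $ab$, and then also $K(V_2)$. So it contains the 2-tree formed by $ab$ and the edges from $a$ and $b$ to all other vertices, which has rank $2n-3$. By Lemma~\ref{lem:rank}, $G$ is isostatic.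

Conversely let $G$ be isostatic, $n\ge4$, and not 3-connected. It is 2-connected, so $G-a-b$ is disconnected for some $a,b$. This gives $V=V_1\cup V_2$ with $V_1\cap V_2=\{a,b\}$, $3\le n_i<n$, and a partition $E=E_1\cup E_2$ with $E_i\subset K(V_i)$; if $ab\in E$ we put it in $E_1$. Now $|E_i|\le2n_i-3$ and
\[
|E_1|+|E_2|=2n-3=(2n_1-3)+(2n_2-3)-1 ,
\]
so one $E_i$ has $2n_i-3$ edges and the other, $E_j$, has $2n_j-4$. If $ab\in E_1$, then $V_2$ spans $|E_2|+1\le2n_2-3$ edges, so $|E_2|=2n_2-4$. If $ab\notin E$, we number the sides so that $|E_2|=2n_2-4$. Then $E_1$ is independent with $2n_1-3$ edges, so $G_1$ is isostatic and $ab\in\operatorname{span}(E_1)$. If also $ab\in\operatorname{span}(E_2)$, the nonzero row of $ab$ would be a linear combination of rows of $E_1$ and of rows of $E_2$, a linear dependence among the rows of $E$. So $E_2\cup\{ab\}$ is independent with $2n_2-3$ edges, and $G_2^+$ is isostatic.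
\end{proof}

\begin{lemma}\label{lem:glue}
Let $G$ be a gluing of isostatic graphs $G_1$ and $G_2^+$. Then $G$ is quadratically solvable if and only if $G_1$ and $G_2^+$ are.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:qsgroup}(b) we may pin all three graphs at $(a,b)$. Let $p$ be generic for $G$. Then $p_i=p|_{V_i}$ is generic for $G_1$ and $G_2^+$ respectively, and the only nonzero coordinate common to $p_1$ and $p_2$ is $y_b=y(b)$, with $y_b^2=d_{ab}(p)$. Write $d_{E_i}$ for the distances along $E_i$ and $K_0=\mathbb{Q}(d_{E_1},d_{E_2})$.

Suppose that $G_1$ and $G_2^+$ are quadratically solvable. Then $p_1$ lies in a 2-tower $T$ over $K_0$, which contains $d_{ab}$ and so contains $\mathbb{Q}(d_{G_2^+}(p_2))$. Hence $p_2$ lies in a 2-tower over $T$, and $G$ is quadratically solvable.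

Conversely let $\Gamma(\mathbb{Q}(p)/K_0)$ be a 2-group. We must show that the data of one side do not help in solving the other; the reason is that they are transcendental over it. Let $k_1=\mathbb{Q}(d_{E_1})$. Since $G$ is isostatic, the $2n-3$ numbers $d_{E_1},d_{E_2}$ are algebraically independent, so $K_0/k_1$ is purely transcendental. By Lemma~\ref{lem:galois}(c) and (a), $\Gamma(\mathbb{Q}(p_1)/k_1)\cong\Gamma(K_0(p_1)/K_0)$ is a quotient of $\Gamma(\mathbb{Q}(p)/K_0)$. So $G_1$ is quadratically solvable.

For $G_2^+$ the number $d_{ab}$ need not lie in $K_0$, so we pass to a larger base field. Let $k_2=\mathbb{Q}(d_{E_2},y_b)\subset\mathbb{Q}(p_2)$ and $M=k_2(p_1)$. The extension $\mathbb{Q}(p_2)/k_2$ is finite, since $k_2$ contains $\mathbb{Q}(d_{G_2^+}(p_2))=\mathbb{Q}(d_{E_2},d_{ab})$. The nonzero coordinates of $p_1$ other than $y_b$ are algebraically independent over $\mathbb{Q}(p_2)$, so $M/k_2$ is purely transcendental. Also $K_0\subset M$ and $\mathbb{Q}(p_2)M=\mathbb{Q}(p)M$. By Lemma~\ref{lem:galois}(c) and (b), $\Gamma(\mathbb{Q}(p_2)/k_2)\cong\Gamma(\mathbb{Q}(p)M/M)$ is a subquotient of $\Gamma(\mathbb{Q}(p)/K_0)$,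 hence a 2-group. So $p_2$ lies in a 2-tower over $k_2$, and $k_2$ has degree at most $2$ over $\mathbb{Q}(d_{E_2},d_{ab})$. Thus $G_2^+$ is quadratically solvable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:isostatic}]
The triangle is isostatic and quadratically solvable, so by Lemmas~\ref{lem:split} and \ref{lem:glue} all graphs in $\mathcal{T}$ are isostatic and quadratically solvable. Conversely let $G$ be isostatic and quadratically solvable with $n\ge3$; we use induction on $n$. If $n=3$, then $G$ has three edges and $G=K_3$. If $n\ge4$, then $G$ is not 3-connected by Theorem~\ref{thm:main}, so by Lemma~\ref{lem:split} it is a gluing of isostatic graphs $G_1,G_2^+$ with $3\le n_i<n$. Both are quadratically solvable by Lemma~\ref{lem:glue}, hence in $\mathcal{T}$ by induction, and so $G\in\mathcal{T}$.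
\end{proof}

\begin{thebibliography}{9}

\bibitem{GT}
Gortler and Thurston, \emph{Generic global rigidity in complex and pseudo-Euclidean spaces}, 2014.

\bibitem{Harris}
J.~Harris, \emph{Galois groups of enumerative problems}, 1979.

\bibitem{JJ}
Jackson and Jord\'an, \emph{Connected rigidity matroids and unique realizations of graphs}, 2005.

\bibitem{QS}
\emph{Quadratic Solvability of Rigid Frameworks},
\texttt{http://www.fields.utoronto.ca/\allowbreak av/\allowbreak slides/\allowbreak 11-12/\allowbreak wksp\_symmetry/\allowbreak owen/\allowbreak download.pdf}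

\end{thebibliography}
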